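# A quasi-metrizable Moore space that carries no non-archimedean quasi-metric

Conventions. $\omega=\{0,1,2,\dots\}$ and $2^{-\infty}=0$. Between sequences, $\subset$ means "is an initial segment of" and $\subsetneq$ "is a proper initial segment of"; two sequences are incomparable if neither is an initial segment of the other. We write $s^\frown r$ for concatenation, $x|j$ for the restriction of $x$ to its first $j$ terms, and $|s|$ for length.

## 1. The values $V_s$ and the binary counter inside them

We start with a countable family of functions. Let $Y=\omega\times\{0,1\}$ and $L=Y^\omega$. In an entry $(t,\varepsilon)\in Y$ the number $t$ is called a *code* and $\varepsilon$ a *digit*. A sequence $x=((t_0,\varepsilon_0),(t_1,\varepsilon_1),\dots)$ with entries in $Y$, finite or infinite, is flattened to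
$$\hat x=(t_0,\varepsilon_0,t_1,\varepsilon_1,\dots),$$
so even positions (counted from $0$) carry codes and odd positions carry digits. For $w\in Y^{<\omega}$ let $[w]=\{x\in L: w\subset x\}$.

A *node* is a pair $u=(\sigma,t)\in Y^{<\omega}\times\omega$. Put $\hat u=\hat\sigma^\frown t$; it has length $2|\sigma|+1$, it determines $u$, and the position just after it is always a digit position. Fix a bijection $c$ from the set of nodes onto $\{1,2,\dots\}$ with $c(\sigma,t)>t$. For example, take $c(\sigma,t)=\pi(\#\sigma,t)+1$ with a bijection $\#:Y^{<\omega}\to\omega$ and the Cantor pairing $\pi$, for which $\pi(a,b)\ge b$. So every positive integer names a node, and $0$ names none.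

For $\mathbf x=(x_0,x_1,\dots)\in L^\omega$ let $S\mathbf x=(x_1,x_2,\dots)$.

**Definition of $V_s$.** Let $V_0(\mathbf x)=0$. For $s=c(u)$, $u=(\sigma,t)$ (so $t<s$):

* *First clause.* If $\hat u\subset\hat x_0$ and $\varepsilon$ is the next entry of $\hat x_0$ (a digit), then $V_s(\mathbf x)=\frac12\bigl(\varepsilon+V_t(S\mathbf x)\bigr)$.
* *Second clause.* Otherwise look at the first position where $\hat u$ and $\hat x_0$ differ. Put $V_s(\mathbf x)=1$ if this is a digit position at which $\hat u$ has $1$ and $\hat x_0$ has $0$; put $V_s(\mathbf x)=0$ in all other cases.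

By induction on $s$, all values lie in $[0,1]$.

**Example 1.** Let $a=c(\emptyset,0)$. If the first code of $x_0$ is $0$ and its first digit is $\varepsilon_0$, then $V_a(\mathbf x)=\varepsilon_0/2$; otherwise $V_a(\mathbf x)=0$. Next let $s=c(\emptyset,a)$. If $x_0$ begins with $(a,\varepsilon_0)$ and $x_1$ begins with $(0,\varepsilon_1)$, then $V_s(\mathbf x)=\frac12\varepsilon_0+\frac14\varepsilon_1$. Finally take the node $u=(\sigma,0)$ with $\sigma=((0,1))$, so $\hat u=(0,1,0)$. If $\hat x_0=(0,1,0,\varepsilon,\dots)$ the value is $\varepsilon/2$. If $\hat x_0$ begins with $(0,0)$, the first difference is at a digit position where $\hat u$ has $1$ and $\hat x_0$ has $0$, and the value is $1$. If $\hat x_0$ begins with $7$, the first difference is at a code position, and the value is $0$.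

The second clause has a purpose that the example shows. Let the digit of $x_0$ just after $\hat u$ be raised from $0$ to $1$. For nodes $u'$ with $\hat u\subsetneq\hat u'$ the value $V_{c(u')}$ cannot go up: if $\hat u'$ has $1$ at that position, the value was $1$ before; if $\hat u'$ has $0$ there, it is $0$ afterward.

**Lemma 1.** (i) If $x_j=x'_j$ for all $j<i$, then $|V_s(\mathbf x)-V_s(\mathbf x')|\le2^{-i}$ for all $s$. (ii) For each $s$ there is $M_s\in\omega$ such that $V_s(\mathbf x)$ depends only on $x_i|M_s$, $i<M_s$.

*Proof.* (i) Induction on $i$. For $i=0$ the values lie in $[0,1]$. Suppose the statement holds for $i$, and $x_j=x_j'$ for $j<i+1$. Since $x_0=x_0'$, the same clause applies to both, with the same digit, so the difference is $0$ or $\frac12(V_t(S\mathbf x)-V_t(S\mathbf x'))$. As $S\mathbf x$ and $S\mathbf x'$ agree in their first $i$ coordinates, this is at most $2^{-i-1}$ in absolute value.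

(ii) Put $M_0=0$ and $M_s=\max\{|\sigma|+1,M_t+1\}$ for $s=c(\sigma,t)$. The clause, the digit and the second-clause value are read from $x_0|(|\sigma|+1)$, and $V_t(S\mathbf x)$ depends, by induction, only on $x_{i+1}|M_t$ for $i<M_t$. $\square$

**The counter.** Let $u_i=(\sigma_i,t_i)$, $i<h$, be nodes that are linked: $t_{h-1}=0$ and $t_{i-1}=c(u_i)$ for $1\le i<h$. If $x_i\supset\sigma_i{}^\frown(t_i,\varepsilon_i)$ for $j\le i<h$, then
$$V_{c(u_j)}(S^j\mathbf x)=\sum_{i=j}^{h-1}\varepsilon_i\,2^{-(i-j+1)}\qquad(j<h).\tag{1}$$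
Indeed $\hat u_j\subset\hat x_j$ with next digit $\varepsilon_j$, so the first clause gives $\frac12(\varepsilon_j+V_{t_j}(S^{j+1}\mathbf x))$. If $j=h-1$ then $V_{t_j}=V_0=0$; if $j<h-1$ then $t_j=c(u_{j+1})$, and downward induction on $j$ applies.

So digits planted at prescribed places of $x_0,\dots,x_{h-1}$ form a binary number, which is one of the values $V_s$. Here is what this is for. We shall put
$$D=\sup_s\bigl(V_s(\text{target})-V_s(\text{start})\bigr),$$
an asymmetric distance that charges for going up and nothing for going down. Replacing the counter reading $0\,1\,1\,1$ by $1\,0\,0\,0$ changes the *first* digit but raises the number only by $2^{-4}$. A chain of such cheap steps runs the counter from $0$ up to at least $\frac12$. We shall play these chains against a hypothetical non-archimedean quasi-metric, which does not permit small steps to add up.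

## 2. Quasi-metrics, developments, and what will be proved

Throughout, "space" means a $T_1$ topological space.

**Definition (quasi-metrics).** A *quasi-metric* on $X$ is a function $d:X\times X\to[0,\infty)$ with $d(x,x)=0$, with $d(x,y)=0\Rightarrow x=y$, and with $d(x,z)\le d(x,y)+d(y,z)$. It need not be symmetric. A space $X$ is *quasi-metrizable* if it admits a quasi-metric $d$ such that for each $x$ the spheres $S^d(x,\epsilon)=\{y:d(x,y)<\epsilon\}$, $\epsilon>0$, form a neighborhood base at $x$; we say that $d$ *induces* the topology. It is *non-archimedean quasi-metrizable* if such a $d$ can be found with $d(x,z)\le\max\{d(x,y),d(y,z)\}$.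

**Definition (developable).** $X$ is *developable* if there are open covers $\mathcal G_n$, $n\ge1$, such that for every $x$ the stars $\mathrm{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. A *Moore space* is a regular developable space. A *Tychonoff* space is a completely regular $T_1$ space.

For example, in a metric space the covers by balls of radius $2^{-n}$ form a development, since the star of $x$ lies in the ball around $x$ of radius $2^{1-n}$.

**Definition (orthocompact).** A collection of open sets is *interior-preserving* if the intersection of every subcollection is open. $X$ is *orthocompact* if every open cover has an open interior-preserving refinement (which is again a cover).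

On the real line $\{(-n,n):n\ge1\}$ is interior-preserving, since the intersection of a nonempty subcollection is its smallest member; $\{(-\frac1n,\frac1n):n\ge1\}$ is not. A compact space is orthocompact, because finite subcovers are interior-preserving. More generally, a locally finite open collection is interior-preserving: if $x$ lies in all members of a subcollection and $O\ni x$ is open and meets only finitely many members, then the subcollection is finite, so its intersection is open.

The problem, taken from "Transitivity and Ortho-Bases", is this.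

**Problem.** Is each quasi-metrizable developable space non-archimedean quasi-metrizable?

The answer is no. We prove the following in ZFC.

* **Theorem A** (short form; the precise form is in Section 4). An explicitly defined quasi-metrizable developable $T_1$ space is not non-archimedean quasi-metrizable.
* **Theorem B.** There is a Tychonoff Moore space that is quasi-metrizable but not non-archimedean quasi-metrizable. In particular it is not orthocompact.

First we settle which easy spaces cannot be counterexamples.

**Lemma 2.** Let $X$ be $T_1$. For $p\in X$, $n\in\omega$ let $U_n(p)$ be sets that decrease with $n$, form a neighborhood base at $p$, and satisfy $q\in U_n(p)\Rightarrow U_n(q)\subset U_n(p)$. Let $\delta(p,q)=2^{-n}$ for the least $n$ with $q\notin U_n(p)$, and $\delta(p,q)=0$ if there is none. Then $\delta$ is a non-archimedean quasi-metric inducing the topology, and $S^\delta(p,2^{-n})=U_n(p)$.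

*Proof.* Since the sets decrease, $\delta(p,q)<2^{-n}$ iff $q\in U_n(p)$. Clearly $\delta(p,p)=0$. If $\delta(p,q)=0$, then $q$ lies in every neighborhood of $p$, so $q=p$ by $T_1$. If $\delta(p,q)<2^{-n}$ and $\delta(q,r)<2^{-n}$, then $r\in U_n(q)\subset U_n(p)$, so $\delta(p,r)<2^{-n}$. Since all values lie in $\{0\}\cup\{2^{-n}:n\in\omega\}$, this gives the strong triangle inequality. (If the maximum of the two distances is $1$ there is nothing to prove; if it is $2^{-m}$ with $m\ge1$, use $n=m-1$ and get $\delta(p,r)\le2^{-m}$; if it is $0$, use all $n$.) $\square$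

**Lemma 3.** An orthocompact developable $T_1$ space is non-archimedean quasi-metrizable.

*Proof.* Let $(\mathcal G_n)_{n\ge1}$ be a development and $\mathcal V_n$ an open interior-preserving refinement of $\mathcal G_n$. Let $U_0(p)=X$ and $U_n(p)=\bigcap\{V\in\mathcal V_1\cup\dots\cup\mathcal V_n:p\in V\}$ for $n\ge1$. This is an intersection of $n$ open sets, so it is open. The sets decrease with $n$. If $q\in U_n(p)$, then every $V$ used for $p$ contains $q$, so $U_n(q)\subset U_n(p)$. For $n\ge1$ some $V\in\mathcal V_n$ contains $p$ and lies in a member of $\mathcal G_n$, so $U_n(p)\subset\mathrm{st}(p,\mathcal G_n)$. Hence the $U_n(p)$ form a neighborhood base at $p$, and Lemma 2 applies. $\square$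

So metrizable spaces give no counterexample. By Stone's theorem every open cover of a metrizable space has a locally finite open refinement; hence the space is orthocompact, it is developable, and Lemma 3 applies.

**Example 2 (the Sorgenfrey line).** On $\mathbb R$ let $d(x,y)=\min\{1,y-x\}$ if $y\ge x$ and $d(x,y)=1$ if $y<x$. Triangle inequality: if $x\le y\le z$ it is clear; otherwise $y<x$ or $z<y$, and the right side is at least $1$. For $r\le1$ the sphere is $[x,x+r)$. This topology is also induced by a non-archimedean quasi-metric. Let $b_n(x)$ be the least element of $2^{-n}\mathbb Z$ greater than $x$, and $U_n(x)=[x,b_n(x))$. These sets decrease with $n$ and form a base at $x$. If $y\in U_n(x)$, then $b_n(y)=b_n(x)$, so $U_n(y)\subset U_n(x)$. Lemma 2 gives $\delta$. In particular $S^\delta(x,1)=U_0(x)=[x,\lfloor x\rfloor+1)$.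

## 3. Chains, bisection, and the barrier on the Sorgenfrey line

Let $d\le1$ be a quasi-metric on $X$ and suppose a non-archimedean quasi-metric $\delta$ induces the same topology. Let $U_k(p)=S^\delta(p,2^{-k})$. By the strong triangle inequality these sets are transitive: $q\in U_k(p)$ and $r\in U_k(q)$ imply $r\in U_k(p)$. Put
$$B^k_l=\{p:\text{for all }q,\ d(p,q)\le2^{-l}\Rightarrow q\in U_k(p)\},\qquad C_k=\{p:U_k(p)\subset S^d(p,\tfrac12)\}.$$
Each $U_k(p)$ is a neighborhood of $p$ in the topology of $d$, so it contains some $S^d(p,\epsilon)$; each $S^d(p,\frac12)$ contains some $U_k(p)$. Hence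
$$B^k_l\text{ increases with }l,\quad\bigcup_lB^k_l=X;\qquad C_k\text{ increases with }k,\quad\bigcup_kC_k=X.\tag{2}$$

**Chain principle.** If $p_1\in C_k$, and for $1\le j<N$ we have $p_j\in B^k_{l_j}$ and $d(p_j,p_{j+1})\le2^{-l_j}$, then $p_{j+1}\in U_k(p_j)$ for all these $j$. By transitivity $p_N\in U_k(p_1)$, so $d(p_1,p_N)<\frac12$.

So to refute $\delta$ we want a chain whose step sizes $2^{-l_j}$ are dictated by the points we leave, and which still travels a distance at least $\frac12$. The natural first attempt is bisection: call a dyadic interval $[x,x+2^{-l})$ good if $x\in B^k_l$, halve every interval that is not good, and hope that this stops. The leaves of a finite full binary tree satisfy $\sum2^{-\ell}=1$, so the left endpoints of the resulting intervals form a chain along the whole length, whatever the lengths are.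

On the Sorgenfrey line this must fail, and we can see where. Take $k=0$. The interval $[x,x+2^{-l})$ is good iff $x+2^{-l}<\lfloor x\rfloor+1$. (For $l\ge1$ the closed ball is $[x,x+2^{-l}]$; for $l=0$ it is $\mathbb R$, and both sides of the equivalence are false.) Hence $[1-2^{-j},1)$ is bad for every $j$. Each is the right half of the preceding one, so bisection of $[0,1)$ never stops. In a compactness argument one would now pass to the limit point $1$ and use that $1\in B^0_l$ for some $l$. But $1$ is the left endpoint of none of these intervals. The radius at the limit point gives no information about the radii at the points where the steps start.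

The way past this point is to delay the choice of the points. At depth $l$ of the bisection we shall hold not a point but a *cylinder*: fixed first $l$ coordinates, together with finite commitments on later coordinates. Such a cylinder counts as good if $B^k_l$ meets every smaller cylinder obtained by strengthening the commitments. If it is not good, then after strengthening the commitments it misses $B^k_l$ *entirely*. An endless sequence of failures now produces a point lying in all of these cylinders, hence in no $B^k_l$, and this does contradict (2).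

Two prices have to be paid. The commitments are made by the opponent, so the digits of our counter must be planted beyond them, at places not known in advance. This is why $D$ uses the values $V_s$ for *all* nodes at once. And the steps of the chain change an early coordinate; they must be cheap although the space is developable. This is the task of the labels in the next section.

## 4. The spaces $X=(L\times\mathcal N)^\omega$

Let $\mathcal N$ be a nonempty countable set (of *labels*) and $X=(L\times\mathcal N)^\omega$. Write $p=(x_i(p),\nu_i(p))_i$, $\mathbf x(p)=(x_i(p))_i$ and $V_s(p)=V_s(\mathbf x(p))$. Let $\Delta(p,q)$ be the least $i$ with $(x_i(p),\nu_i(p))\ne(x_i(q),\nu_i(q))$, and $\Delta(p,p)=\infty$. Put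
$$D(p,q)=\sup_s\bigl(V_s(q)-V_s(p)\bigr),\qquad\rho(p,q)=\inf\{2^{-j}:x_i(p)|j=x_i(q)|j\text{ for all }i<j\}.$$
Then $D\ge0$ (take $s=0$), and $D$ satisfies the triangle inequality. The set of $j$ admitted in the definition of $\rho(p,q)$ is closed downward, and a $j$ admitted for $(p,q)$ and for $(q,r)$ is admitted for $(p,r)$; so $\rho$ is symmetric and satisfies the strong triangle inequality. Finally $D\le2^{-\Delta}$ by Lemma 1(i), and $\rho\le2^{-\Delta}$ because $j=\Delta(p,q)$ is admitted (all $j$ if $p=q$).

We suppose that a function $e:X\times X\to[0,1]$ satisfies four axioms.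

* **(E1)** $e(p,p)=0$; $0<e(p,q)\le2^{-\Delta(p,q)}$ for $p\ne q$; $e(p,r)\le\max\{e(p,q),e(q,r)\}$.
* **(E2)** For every $p$ there is $q$ with $e(p,q)=1$.
* **(E3)** For $m<\ell$, $s\in\mathcal N^\ell$, $\xi\in(Y^\ell)^\ell$ there is $\Phi(s,\xi,m)\in\mathcal N$ such that $e(a,b)\le2^{-\ell}$ whenever $\Delta(a,b)=m$, $\nu_j(a)=s_j$ and $\xi_j\subset x_j(a)$ for all $j<\ell$, $\nu_m(b)=\Phi(s,\xi,m)$, and $\rho(a,b)\le2^{-\ell}$.
* **(E4)** For all $q\in X$, $J\in\omega$ there is $j$ such that, for all $p$, $e(p,q)<2^{-j}$ implies $\Delta(p,q)\ge J$.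

(E3) says that cheap steps changing the early coordinate $m$ exist, provided the target wears the right label. (E4) says that a *fixed* target $q$ can be reached cheaply only from points that agree with $q$ for a long time; developability will come from it.

**Remark (finitely many labels do not suffice).** If $\mathcal N$ is finite, no $e$ satisfies both (E3) and (E4). Fix $z\in L^\omega$ and $n\in\mathcal N$. For $\ell\ge1$ let $s=(n,\dots,n)$ and $\xi_j=z_j|\ell$, $j<\ell$. Some $n'$ equals $\Phi(s,\xi,0)$ for infinitely many $\ell$. Let $q$ have $x_j(q)=z_j$ for all $j$, $\nu_0(q)=n'$, and $\nu_j(q)=n$ for $j\ge1$. For each such $\ell$ let $a$ have all labels $n$, $x_j(a)=z_j$ for $j\ge1$, and $x_0(a)\ne z_0$ with $x_0(a)|\ell=z_0|\ell$. Then $\Delta(a,q)=0$ and $\rho(a,q)\le2^{-\ell}$, so $e(a,q)\le2^{-\ell}$ by (E3). For $J=1$ this contradicts (E4).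

Let $d=\max\{D,\rho,e\}$. This is a quasi-metric with $d(p,q)\le2^{-\Delta(p,q)}\le1$. Give $X$ the topology $\tau_d$ generated by the spheres. If $q\in S^d(p,\epsilon)$, then $S^d(q,\epsilon-d(p,q))\subset S^d(p,\epsilon)$; so spheres are open and form neighborhood bases. Since $d(p,q)>0$ for $p\ne q$, $X$ is $T_1$.

**Proposition 4.** $X$ is a quasi-metrizable developable $T_1$ space; the covers $\mathcal G_j=\{S^d(p,2^{-j}):p\in X\}$, $j\in\omega$, form a development.

*Proof.* Given $q$ and $J$, use (E4) to choose $j\ge J+1$ such that $e(p,q)<2^{-j}$ implies $\Delta(p,q)\ge J+1$; enlarging $j$ preserves the implication. Let $q,r\in S^d(p,2^{-j})$. Then $e(p,q)<2^{-j}$, so $\Delta(p,q)\ge J+1$, and hence $d(q,p)\le2^{-J-1}$, since $\Delta$ is symmetric. So $d(q,r)\le d(q,p)+d(p,r)<2^{-J-1}+2^{-j}\le2^{-J}$. Thus $\mathrm{st}(q,\mathcal G_j)\subset S^d(q,2^{-J})$. The stars are open and contain $q$. $\square$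

**Proposition 5 (a simple instance).** Let $\mathcal N=\omega$ and $e(p,p)=0$. For $i=\Delta(p,q)<\infty$ put $e(p,q)=\min\{2^{-i},2^{-\nu_i(q)}\}$ if $\nu_i(q)>\nu_i(p)$, and $e(p,q)=2^{-i}$ otherwise. Then (E1)–(E4) hold.

*Proof.* (E1): only the strong triangle inequality for distinct $p,q,r$ needs proof. Let $i=\Delta(p,q)$ and $i'=\Delta(q,r)$.

* If $i<i'$, then $q,r$ agree at all indices $\le i$, so $\Delta(p,r)=i$ and $e(p,r)=e(p,q)$.
* If $i'<i$, then $p,q$ agree at all indices $\le i'$, so $\Delta(p,r)=i'$ and $e(p,r)=e(q,r)$.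
* If $i=i'$, then $\Delta(p,r)\ge i$, so $e(p,r)\le2^{-i}$, which suffices if $e(p,q)$ or $e(q,r)$ is $2^{-i}$. Otherwise $\nu_i(p)<\nu_i(q)<\nu_i(r)$, so $\Delta(p,r)=i$ and $e(p,r)=\min\{2^{-i},2^{-\nu_i(r)}\}=e(q,r)$.

(E2): take $q$ with the labels of $p$ and with $x_0(q)\ne x_0(p)$. (E3): let $\Phi(s,\xi,m)=\max\{s_m+1,\ell\}$; then $\nu_m(b)>s_m=\nu_m(a)$ and $e(a,b)\le2^{-\nu_m(b)}\le2^{-\ell}$. (E4): let $j=\max\{J,\nu_0(q),\dots,\nu_{J-1}(q)\}$; if $i=\Delta(p,q)<J$, then $e(p,q)\ge\min\{2^{-i},2^{-\nu_i(q)}\}\ge2^{-j}$. $\square$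

**Theorem A.** For every $e$ satisfying (E1)–(E4), the quasi-metrizable developable $T_1$ space $X$ is not non-archimedean quasi-metrizable. By Proposition 5 such $e$ exist, so the answer to the Problem is no.

Sections 5 and 6 prove Theorem A. From now on assume, for contradiction, that $\delta$ is a non-archimedean quasi-metric inducing $\tau_d$, and use $U_k$, $B^k_l$, $C_k$ and (2) from Section 3.

## 5. A finite tree extracted from $\delta$

**Step 1: a category lemma.** Its purpose is to make one choice out of countably many work for densely many points. Say that $A\subset L$ is *dense in $[w]$* if $A\cap[w']\ne\emptyset$ for all $w'\in Y^{<\omega}$ with $w'\supset w$.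

**Lemma 6.** If $[w]\subset\bigcup_{n\in\omega}A_n$, then some $A_n$ is dense in $[w']$ for some $w'\supset w$.

*Proof.* Otherwise choose inductively $w\subsetneq w_0\subsetneq w_1\subsetneq\cdots$ with $[w_n]\cap A_n=\emptyset$: as $A_n$ is not dense in $[w_{n-1}]$ (in $[w]$ if $n=0$), some extension misses $A_n$, and it may be lengthened. The union of the $w_n$ is a point of $[w]$ in no $A_n$, a contradiction. $\square$

**Step 2: types, commitments, cylinders.** Here we fix the finite data that a bisection can hold. Let $\mathcal T$ be the least set with $\bullet\in\mathcal T$ and $(T_1,n,T_2)\in\mathcal T$ whenever $T_1,T_2\in\mathcal T$, $n\in\mathcal N$. So a *type* is a finite binary tree with a label at each branching; the label belongs to the right edge. Left edges will carry a fixed label $\ast\in\mathcal N$. For $s\in\mathcal N^{<\omega}$ let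
$$R(s,\bullet)=s,\qquad R(s,(T_1,n,T_2))=R(s^\frown n,T_2).$$
This appends to $s$ the labels down the right spine of the tree; for example $R(s,(\bullet,n,(\bullet,n',\bullet)))=s^\frown n^\frown n'$.

Let $\mathcal W$ be the set of $W=(w_i)_{i\in\omega}$ with $w_i\in Y^{<\omega}$ and $w_i=\emptyset$ for all but finitely many $i$. The coordinates of $W'$, $W^0$, $\tilde W$ and so on are written $w_i'$, $w_i^0$, $\tilde w_i$. Let $W\le W'$ mean $w_i\subset w'_i$ for all $i$. Both $\mathcal T$ and $\mathcal W$ are countable. For $v\in(L\times\mathcal N)^l$ let $|v|=l$, let $\nu(v)\in\mathcal N^l$ be its labels and $x_j(v)$ its $L$-entries, and put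
$$[v,W]=\{p\in X:p|l=v,\ w_i\subset x_i(p)\text{ for all }i\ge l\}.$$

**Step 3: forcing.** We now define what it means that, under the commitments $W$, the cylinder over $v$ can be bisected according to $T$. With $l=|v|$, define $v\Vdash_k(T,W)$ by recursion on $T$:

* $v\Vdash_k(\bullet,W)$ iff $[v,W']\cap B^k_l\ne\emptyset$ for all $W'\ge W$.
* $v\Vdash_k((T_1,n,T_2),W)$ iff, with $s=R(\nu(v)^\frown\ast,T_1)$ and $\ell=|s|$ (so $\ell>l$):
  - (a) $|w_j|\ge\ell$ for $l\le j<\ell$, and $n=\Phi(s,\xi,l)$, where $\xi_j=x_j(v)|\ell$ for $j<l$ and $\xi_j=w_j|\ell$ for $l\le j<\ell$;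
  - (b) $\{x:v^\frown(x,\ast)\Vdash_k(T_1,W)\}$ is dense in $[w_l]$;
  - (c) $\{y:v^\frown(y,n)\Vdash_k(T_2,W)\}$ is dense in $[w_l]$.

Define $\Vdash^\ast_k$ in the same way, with $B^k_l\cap C_k$ instead of $B^k_l$ in the clause for $\bullet$, with $\Vdash^\ast_k$ in (b), but still with $\Vdash_k$ in (c). So the starred version asks that the *leftmost* leaf also lie in $C_k$, as the chain principle requires of $p_1$.

The sequence $s$ in (a) is the list of labels of the last leaf under the left child, and $\ell$ is its depth. From that leaf the chain will step to the first leaf under the right child, and $n$ is the label that makes the step cheap by (E3). This is why $n$ is fixed once $T_1$ is known.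

**Example 3.** Take the simple instance with $\ast=0$, $v=\emptyset$, $T=(\bullet,n,\bullet)$. Then $s=(0)$, $\ell=1$. Clause (a) says $|w_0|\ge1$ and $n=\max\{0+1,1\}=1$. Clauses (b), (c) say that for densely many $x$, respectively $y$, in $[w_0]$ the set $B^k_1$ meets every cylinder $[((x,0)),W']$, respectively $[((y,1)),W']$, with $W'\ge W$.

**Lemma 7.** Given $k,v,T$, whether $v\Vdash_k(T,W)$ holds depends only on the $w_i$ with $i\ge|v|$. If $v\Vdash_k(T,W)$ and $W'\ge W$, then $v\Vdash_k(T,W')$. The same holds for $\Vdash^\ast_k$.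

*Proof.* Both are by induction on $T$, first for $\Vdash_k$ and then for $\Vdash_k^\ast$. For $\bullet$ they are clear from the definition of $[v,W']$ and the transitivity of $\le$. Let $T=(T_1,n,T_2)$. Clause (a) and the set $[w_l]$ involve only $w_j$ with $j\ge l$, and the children, which have length $l+1$, involve only $w_i$ with $i\ge l+1$ by induction. For persistence, $|w_j|\ge\ell$ gives $w'_j|\ell=w_j|\ell$, so (a) persists with the same $n$. The sets in (b), (c) only grow, by induction, and density in $[w_l]$ implies density in $[w'_l]$. $\square$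

**Step 4: assembling a tree from its children.** The next lemma shows that the label demanded by (a) can be supplied.

**Lemma 8.** Let $\Vdash'$ be $\Vdash_k$ or $\Vdash^\ast_k$, $|v|=l$, $T_1\in\mathcal T$, $W^1\in\mathcal W$. Suppose that $\{x:v^\frown(x,\ast)\Vdash'(T_1,W^1)\}$ is dense in $[w^1_l]$, and that for all $y\in[w^1_l]$, $n\in\mathcal N$, $W'\ge W^1$ there are $T_2\in\mathcal T$, $W''\ge W'$ with $v^\frown(y,n)\Vdash_k(T_2,W'')$. Then there are $T\in\mathcal T$, $\tilde W\ge W^1$ with $v\Vdash'(T,\tilde W)$.

*Proof.* Let $s=R(\nu(v)^\frown\ast,T_1)$ and $\ell=|s|$. Extend the $w^1_j$, $l\le j<\ell$, so that $|w^1_j|\ge\ell$. The first hypothesis persists by Lemma 7, and because density passes to the smaller set $[w^1_l]$. The second persists because there are fewer $y$ and fewer $W'$ to consider. Let $n=\Phi(s,\xi,l)$ with $\xi$ computed from $v$ and $W^1$ as in (a).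

For each $y\in[w^1_l]$ choose $T^y\in\mathcal T$, $W^y\ge W^1$ with $v^\frown(y,n)\Vdash_k(T^y,W^y)$. There are countably many pairs, so by Lemma 6 some pair $(T_2,W^2)$ occurs for a set of $y$ that is dense in $[w^2]$ for some $w^2\supset w^1_l$. Let $\tilde W$ be $W^2$ with its $l$-th coordinate replaced by $w^2$. Then $\tilde W\ge W^1$. Hence (a) holds for $\tilde W$ with this $n$, as $\tilde w_j|\ell=w^1_j|\ell$ for $l\le j<\ell$. Clause (b) holds by Lemma 7 and $[w^2]\subset[w^1_l]$. Clause (c) holds because the children $v^\frown(y,n)$ do not depend on the $l$-th coordinate. So $v\Vdash'((T_1,n,T_2),\tilde W)$. $\square$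

**Step 5: the limit point of an endless bisection.** This is the replacement for the limit point that was of no use on the Sorgenfrey line.

**Lemma 9.** Let $|v_0|=l_0$, $v_{j+1}=v_j{}^\frown(x_j,n_j)$, $W_0\le W_1\le\cdots$, where $x_j$ extends the $(l_0+j)$-th coordinate of $W_{j+1}$. Then $p=\bigcup_jv_j\in X$ satisfies $p\in[v_j,W_{j+1}]$ for all $j$.

*Proof.* Let $i\ge l_0+j$, say $i=l_0+j'$ with $j'\ge j$. Then $x_i(p)=x_{j'}$ extends the $i$-th coordinate of $W_{j'+1}$, and $W_{j'+1}\ge W_{j+1}$. $\square$

**Step 6: every cylinder can be bisected finitely.** This supplies the right subtrees.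

**Lemma 10.** For all $k,v,W$ there are $T\in\mathcal T$, $\tilde W\ge W$ with $v\Vdash_k(T,\tilde W)$.

*Proof.* Fix $k$ and call $(v,W)$ *bad* if this fails. If $(v,W)$ is bad, so is $(v,W')$ for $W'\ge W$. By Lemma 7, badness depends only on $v$ and the $w_i$, $i\ge|v|$: the coordinates below $|v|$ of a witness $\tilde W$ may be changed at will.

*Claim.* If $(v,W)$ is bad and $l=|v|$, there are $W'\ge W$, $x\in[w'_l]$, $n\in\mathcal N$ with $[v,W']\cap B^k_l=\emptyset$ and $(v^\frown(x,n),W')$ bad.

Since $v\nVdash_k(\bullet,W)$, there is $W^0\ge W$ with $[v,W^0]\cap B^k_l=\emptyset$. Suppose first that $(v^\frown(x,n),W')$ is not bad for all $x\in[w^0_l]$, $n\in\mathcal N$, $W'\ge W^0$. For $x\in[w^0_l]$ choose $T^x$ and $W^x\ge W^0$ with $v^\frown(x,\ast)\Vdash_k(T^x,W^x)$. By Lemma 6 some pair $(T_1,W^1)$ occurs for a set of $x$ that is dense in $[w^1]$ for some $w^1\supset w^0_l$. Replace the $l$-th coordinate of $W^1$ by $w^1$. This does not affect the children, and still $W^1\ge W^0$. Both hypotheses of Lemma 8 hold (the second by our supposition, since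 $[w_l^1]\subset[w_l^0]$). It gives $v\Vdash_k(T,\tilde W)$ with $\tilde W\ge W^1\ge W^0\ge W$, contradicting badness.

So some $(v^\frown(x,n),W')$ with $x\in[w^0_l]$, $W'\ge W^0$ is bad. Resetting $w'_i:=w^0_i$ for $i\le l$ keeps $W'\ge W^0$ and does not affect this badness, which concerns only coordinates $\ge l+1$. So we may assume $x\in[w'_l]$. Moreover $[v,W']\subset[v,W^0]$ misses $B^k_l$. This proves the Claim.

If $(v_0,W_0)$ is bad and $|v_0|=l_0$, iterating the Claim gives sequences as in Lemma 9 with $[v_j,W_{j+1}]\cap B^k_{l_0+j}=\emptyset$ for all $j$. The point $p$ of Lemma 9 then lies in no $B^k_{l_0+j}$, contradicting (2). $\square$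

**Step 7: a tree whose leftmost leaf is in $C_k$.** The number $k$ is not known beforehand, so we run the argument for all $k$ at once along the left edge.

**Lemma 11.** There are $k,T,W$ with $\emptyset\Vdash^\ast_k(T,W)$.

*Proof.* Call $(v,W)$ *$\ast$-bad* if there are no $k\in\omega$, $T\in\mathcal T$, $\tilde W\ge W$ with $v\Vdash_k^\ast(T,\tilde W)$. Again $\ast$-badness passes to $W'\ge W$.

*Claim.* If $(v,W)$ is $\ast$-bad and $l=|v|$, there are $W'\ge W$ and $x\in[w'_l]$ with $[v,W']\cap B^k_l\cap C_k=\emptyset$ for all $k\le l$ and $(v^\frown(x,\ast),W')$ $\ast$-bad.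

For every $k$ and every $W''\ge W$ we have $v\nVdash_k^\ast(\bullet,W'')$, so some extension of $W''$ gives a cylinder over $v$ missing $B^k_l\cap C_k$. Extending successively for $k=0,\dots,l$ we get $W^0\ge W$ with $[v,W^0]\cap B^k_l\cap C_k=\emptyset$ for all $k\le l$. Suppose that $(v^\frown(x,\ast),W^0)$ is not $\ast$-bad for all $x\in[w^0_l]$. Choose $k^x$, $T^x$, $W^x\ge W^0$ with $v^\frown(x,\ast)\Vdash^\ast_{k^x}(T^x,W^x)$. By Lemma 6 some triple $(k,T_1,W^1)$ occurs for a set of $x$ that is dense in $[w^1]$ for some $w^1\supset w^0_l$. Replace the $l$-th coordinate of $W^1$ by $w^1$; this does not affect the children. The second hypothesis of Lemma 8 holds for this $k$ by Lemma 10. So Lemma 8 with $\Vdash'=\Vdash^\ast_k$ gives $v\Vdash^\ast_k(T,\tilde W)$ with $\tilde W\ge W^0\ge W$, contradicting $\ast$-badness. Hence $(v^\frown(x,\ast),W^0)$ is $\ast$-bad for some $x\in[w^0_l]$; put $W'=W^0$. This proves the Claim.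

If the lemma fails, then $(\emptyset,W_0)$ is $\ast$-bad, where all coordinates of $W_0$ are empty. Iterating the Claim and using Lemma 9 with $l_0=0$, we get $p\in X$ with $p\notin B^k_l\cap C_k$ for all $k\le l$. But by (2) $p\in C_k$ for some $k$, and $p\in B^k_l$ for some $l\ge k$, a contradiction. $\square$

## 6. Running the counter through the leaves

Fix $k,T,W$ as in Lemma 11.

**Step 1: $T\ne\bullet$.** We need at least two leaves. If $T=\bullet$, there is $p\in B^k_0\cap C_k$. As $d\le1$, $p\in B_0^k$ gives $U_k(p)=X$, and so $X\subset S^d(p,\frac12)$. This contradicts (E2), since $e\le d$.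

**Step 2: where the digits are planted.** We choose linked nodes that lie beyond the commitments $W$ and cannot be seen by the codes already used there. Address the nodes of the tree $T$ by binary strings $\eta$: $T_\emptyset=T$, and $T_\eta=(T_{\eta0},n_\eta,T_{\eta1})$ at non-leaves. Choose $h\ge1$ such that all leaf addresses have length $\le h$ and $w_i=\emptyset$ for $i\ge h$. For $i<h$ let
$$\sigma_i=w_i{}^\frown(0,0)^\frown\cdots{}^\frown(0,0)$$
with enough copies of $(0,0)\in Y$ that $|\sigma_i|\ge h$ and, for $i\ge1$, $|\sigma_i|\ge|\theta|$ for each node $(\theta,t)$ such that $c(\theta,t)$ is a code occurring in $w_{i-1}$. Then let $t_{h-1}=0$, $t_{i-1}=c(\sigma_i,t_i)$ for $1\le i<h$, and $u_i=(\sigma_i,t_i)$. These are linked nodes as in (1). The padding contributes only the code $0$, so *every nonzero code in $\sigma_i$ occurs in $w_i$*.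

**Step 3: the points.** Now the points that the bisection left open are chosen. Let $v_\emptyset=\emptyset$. "Forces" will mean $\Vdash_k^\ast$ for addresses consisting of zeros only (including $\emptyset$) and $\Vdash_k$ for all others. Suppose $\eta$ is a non-leaf, $|\eta|=m<h$, $|v_\eta|=m$ and $v_\eta$ forces $(T_\eta,W)$. Since $w_m\subset\sigma_m$, the density in (b) and (c) gives
$$x^\eta\in[\sigma_m{}^\frown(t_m,0)],\qquad y^\eta\in[\sigma_m{}^\frown(t_m,1)]$$
such that $v_{\eta0}=v_\eta{}^\frown(x^\eta,\ast)$ forces $(T_{\eta0},W)$ and $v_{\eta1}=v_\eta{}^\frown(y^\eta,n_\eta)$ forces $(T_{\eta1},W)$. At a leaf $\eta$ of length $\ell$ choose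
$$p_\eta\in B^k_\ell\cap[v_\eta,W'],\qquad w'_i=\sigma_i{}^\frown(t_i,0)\ (i<h),\quad w'_i=\emptyset\ (i\ge h).$$
This is possible since $W'\ge W$. For the leftmost leaf choose $p_\eta$ also in $C_k$. Let $p_1,\dots,p_N$ be these points in left-to-right order of the leaves.

So $x_i(p_\eta)\supset\sigma_i{}^\frown(t_i,\varepsilon_i)$ for $i<h$, where $\varepsilon_i$ is the $i$-th bit of $\eta$ for $i<\ell$ and $\varepsilon_i=0$ for $\ell\le i<h$. By (1),
$$V_{c(u_0)}(p_\eta)=\sum_{i<\ell}\eta_i2^{-(i+1)}.\tag{3}$$
For instance, if the leaves are $00,01,1$, the values are $0,\frac14,\frac12$, and the step from $01$ to $1$ is the carry from $01$ to $10$. In general the leaf $\eta$ of length $\ell$ stands for the dyadic interval of length $2^{-\ell}$ whose left endpoint is (3), and passing to the next leaf raises (3) by $2^{-\ell}$. What needs proof is that no *other* value $V_s$ goes up by more than $2^{-\ell}$, and that $\rho$ and $e$ are small too.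

**Lemma 12.** If $a=p_j$, $b=p_{j+1}$ and $\ell$ is the length of the address of the leaf of $a$, then $d(a,b)\le2^{-\ell}$.

*Proof.* **Step A: the shape of two neighbors.** We record what $a$ and $b$ look like. Let $\eta$ be the longest common initial segment of the two addresses and $m=|\eta|$. Then $a$ belongs to the last leaf below $\eta0$ (address $\eta01\cdots1$), $b$ to the first leaf below $\eta1$ (address $\eta10\cdots0$), $m<\ell\le h$, and:

1. $a|m=b|m=v_\eta$; $x_m(a)\supset\sigma_m{}^\frown(t_m,0)$ and $x_m(b)\supset\sigma_m{}^\frown(t_m,1)$; so $\Delta(a,b)=m$.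
2. $x_i(a)\supset\sigma_i{}^\frown(t_i,1)$ for $m<i<\ell$, and $x_i(a)\supset\sigma_i{}^\frown(t_i,0)$ for $\ell\le i<h$.
3. $x_i(b)\supset\sigma_i{}^\frown(t_i,0)$ for $m<i<h$.

**Step B: $\rho(a,b)\le2^{-\ell}$.** For $i<m$ we have $x_i(a)=x_i(b)$. For $m\le i<\ell$ both extend $\sigma_i$, and $|\sigma_i|\ge h\ge\ell$.

**Step C: $e(a,b)\le2^{-\ell}$.** Here the labels do their work. The first $\ell$ labels of $a$ are those of $\nu(v_\eta)$, then $\ast$, then the labels along the right spine of $T_{\eta0}$; that is, they form $s=R(\nu(v_\eta)^\frown\ast,T_{\eta0})$, and $|s|=\ell$. Let $\xi$ be as in (a) for $v_\eta$ and $W$. Then $\xi_j\subset x_j(a)$ for $j<\ell$: for $j<m$ because $x_j(a)=x_j(v_\eta)$, and for $m\le j<\ell$ because $x_j(a)\supset\sigma_j\supset w_j\supset\xi_j$. Also $\nu_m(b)=n_\eta=\Phi(s,\xi,m)$ by (a). With $\Delta(a,b)=m$ and Step B, (E3) gives the bound.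

**Step D: reduction of $D(a,b)\le2^{-\ell}$ to coordinate $m$.** Write $V^i_s(p)=V_s((x_i(p),x_{i+1}(p),\dots))$. For $i<m$ we have $x_i(a)=x_i(b)$, so $V^i_s(b)-V^i_s(a)$ is $0$ or $\frac12(V^{i+1}_t(b)-V^{i+1}_t(a))$ for some $t$. Hence it suffices to show
$$V^m_s(b)-V^m_s(a)\le2^{m-\ell}\quad\text{for all }s.\tag{4}$$

**Step E: codes occurring in the committed part.** This controls the values $V^i_t$ for the codes $t$ that can be reached below coordinate $m$ without passing through $u_m$.

*Claim.* If $m<i\le\ell$ and $t$ is a code occurring in $\sigma_{i-1}$, then $V^i_t(b)-V^i_t(a)\le2^{i-\ell}$.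

Downward induction on $i$. For $i=\ell$ the bound is $1$, and values lie in $[0,1]$. Let $i<\ell$, so $i<h$. If $t=0$ the difference is $0$. Otherwise $t=c(u')$ with $u'=(\theta,t')$. Since $t\ne0$, $t$ occurs in $w_{i-1}$, so $|\theta|\le|\sigma_i|$ by the choice of $\sigma_i$, and $\hat u_i\subsetneq\hat u'$ is impossible. By items 2 and 3, both $\hat x_i(a)$ and $\hat x_i(b)$ extend $\hat u_i$, the next digit being $1$ and $0$ respectively.

* If $\hat u',\hat u_i$ are incomparable, then $\hat u'$ first differs from $\hat x_i(a)$ and from $\hat x_i(b)$ where it first differs from $\hat u_i$, and there both have the entry of $\hat u_i$. So the two values are equal.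
* If $\hat u'\subsetneq\hat u_i$, then $|\theta|<|\sigma_i|$. Both points are in the first clause, with the same digit (an entry of $\hat\sigma_i$), and $t'$ is a code occurring in $\sigma_i$. So the difference is $\frac12(V^{i+1}_{t'}(b)-V^{i+1}_{t'}(a))\le\frac12\,2^{i+1-\ell}=2^{i-\ell}$ by induction.
* If $u'=u_i$, then $V^i_t(b)\le\frac12\le V^i_t(a)$, so the difference is $\le0$.

**Step F: proof of (4).** Now all codes $s$ at coordinate $m$ are treated. For $s=0$ the difference is $0$. Let $s=c(u')$, $u'=(\theta,t)$. Both $\hat x_m(a)$ and $\hat x_m(b)$ extend $\hat u_m$, the next digit being $0$ and $1$ respectively.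

* If $\hat u',\hat u_m$ are incomparable, the values are equal, as before.
* If $\hat u_m\subsetneq\hat u'$, look at the next entry of $\hat u'$ after $\hat u_m$, a digit. If it is $0$, then $\hat u'$ first differs from $\hat x_m(b)$ there, where $\hat x_m(b)$ has $1$; so $V^m_s(b)=0$. If it is $1$, then $\hat u'$ first differs from $\hat x_m(a)$ there, where $\hat x_m(a)$ has $0$; so $V^m_s(a)=1$. In both cases the difference is $\le0$.
* If $\hat u'\subsetneq\hat u_m$, then $t$ is a code occurring in $\sigma_m$ and the digits agree. The difference is $\frac12(V^{m+1}_t(b)-V^{m+1}_t(a))\le\frac12\,2^{m+1-\ell}$ by the Claim with $i=m+1\le\ell$.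
* If $u'=u_m$, the difference is $\frac12\bigl(1+V^{m+1}_{t_m}(b)-V^{m+1}_{t_m}(a)\bigr)$. If $m+1<h$, then $t_m=c(u_{m+1})$, and (1) with $j=m+1$ and items 2, 3 gives
$$V^{m+1}_{t_m}(b)=0,\qquad V^{m+1}_{t_m}(a)=\sum_{i=m+1}^{\ell-1}2^{-(i-m)}=1-2^{-(\ell-m-1)}.$$
If $m+1=h$, then $\ell=h=m+1$, $t_m=0$, both values are $0$, and the formulas still hold. So the difference is $\frac12\,2^{-(\ell-m-1)}=2^{m-\ell}$.

This proves (4), so $D(a,b)\le2^{-\ell}$. With Steps B and C, $d(a,b)\le2^{-\ell}$. $\square$

**Step 4: the contradiction.** The chain principle is now applied. Each $p_j$ lies in $B^k_\ell$ with $\ell$ the length of its address, and $p_1\in C_k$. By Lemma 12 and the chain principle, $d(p_1,p_N)<\frac12$. On the other hand, the address of $p_1$ consists of zeros, so $V_{c(u_0)}(p_1)=0$ by (3). The address of $p_N$ is $1\cdots1$ of some length $\ell_N\ge1$, since $T\ne\bullet$, so $V_{c(u_0)}(p_N)=1-2^{-\ell_N}\ge\frac12$. Hence $d(p_1,p_N)\ge D(p_1,p_N)\ge\frac12$, a contradiction. This proves Theorem A. $\square$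

## 7. Labels that admit only nearby points: the Tychonoff Moore space

**The simple instance is not Hausdorff.** In Proposition 5 let $p,q$ have the same $L$-entries and the same labels except $\nu_0(p)=0$, $\nu_0(q)=1$. Let $r_n$ ($n\ge2$) be like $p$ except $\nu_0(r_n)=n$. Then $D$ and $\rho$ vanish between these points, $\Delta(p,r_n)=\Delta(q,r_n)=0$, and $d(p,r_n)=d(q,r_n)=2^{-n}$. So $r_n$ converges to both $p$ and $q$. The defect is that a large label admits everybody below it. We now make labels that record which points they admit.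

**Step 1: the new labels.** Let $\mathcal N_0=\{\emptyset\}$,
$$Z_k=\bigcup_{N\ge1}(Y^N\times\mathcal N_k)^N,\qquad\mathcal N_{k+1}=Z_k^{<\omega}\ (\text{finite sequences, including }\emptyset),\qquad\mathcal N=\bigcup_k\mathcal N_k,\quad Z=\bigcup_kZ_k.$$
These are increasing unions of countable sets, and $\mathcal N=Z^{<\omega}$. An element $z=(\xi_j,\zeta_j)_{j<N}$ of $Z$ describes the beginning of a possible point: $N$ coordinates, each with $N$ terms $\xi_j\in Y^N$ of an $L$-entry and a full label $\zeta_j$. Put $|z|=N$. The *rank* of $z\in Z$ is the least $k$ with $z\in Z_k$. If $y$ is an entry of some $\zeta_j$ and $z\in Z_k$, then $\zeta_j\in\mathcal N_k$ is nonempty, so $k\ge1$ and $y\in Z_{k-1}$; hence $y$ has smaller rank than $z$. Let $X=(L\times\mathcal N)^\omega$ and $\hat X=X\cup Z$. A point $q\in X$ is regarded as $(\xi_j,\zeta_j)_{j<\infty}$ with $\xi_j=x_j(q)$, $\zeta_j=\nu_j(q)$; put $|q|=\infty$ and give $q$ rank $\infty$.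

**Step 2: the function $e$.** For $p\in X$, $z\in\hat X$, $N=|z|$:

* $\mathrm{dev}(p,z)$ is the least $j<N$ for which $\xi_j\subset x_j(p)$ and $\zeta_j=\nu_j(p)$ do not both hold, and $N$ if there is none; so $\mathrm{dev}(p,q)=\Delta(p,q)$ for $q\in X$.
* $\rho(p,z)=\inf\{2^{-j}:j\le N,\ j<\infty,\ \xi_i|j=x_i(p)|j\text{ for all }i<j\}$; on $X\times X$ this is the old $\rho$.
* With $k=\mathrm{dev}(p,z)$, by recursion on the rank of $z$:
$$e(p,z)=\begin{cases}2^{-N}&\text{if }k=N,\\ \min\{2^{-k},\max\{\rho(p,z),e(p,y)\}\}&\text{if }k<N,\ \nu_k(p)\subsetneq\zeta_k,\ y\text{ the first entry of }\zeta_k\text{ beyond }\nu_k(p),\\ 2^{-k}&\text{otherwise.}\end{cases}$$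

We call these the first, second and third case. "First new entry" will mean the first entry of the longer label beyond the shorter one.

**Example 4.** Let $z=(\xi_0,\emptyset)$ with $\xi_0\in Y^1$, so $|z|=1$ and $z\in Z_0$. Let $\nu_0(p)=\emptyset$, and let $q$ be $p$ with the label $\nu_0$ changed to $(z)$. Then $\Delta(p,q)=0$ and $\rho(p,q)=0$. If $\xi_0\subset x_0(p)$, then $\mathrm{dev}(p,z)=1$, $e(p,z)=\frac12$ and $e(p,q)=\frac12$. If $\xi_0\not\subset x_0(p)$, then $\mathrm{dev}(p,z)=0$ and the third case applies, so $e(p,z)=1$ and $e(p,q)=1$. The label $(z)$ admits only points that look like $z$.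

The number $j=\mathrm{dev}(p,z)$ is admitted in $\rho(p,z)$ (all finite $j$ if it is $\infty$), so $2^{-N}\le\rho(p,z)\le2^{-\mathrm{dev}(p,z)}$. In the first case $\rho(p,z)=2^{-N}=e(p,z)$. In the other cases the inequalities below are read off:
$$2^{-|z|}\le\rho(p,z)\le e(p,z)\le2^{-\mathrm{dev}(p,z)}.\tag{5}$$
Since the sets of admitted $j$ are closed downward, and $\xi_i|j=x_i(q)|j$ together with either of $x_i(p)|j=x_i(q)|j$ and $x_i(p)|j=\xi_i|j$ gives the other, we have for $p,q\in X$, $z\in\hat X$
$$\rho(p,z)\le\max\{\rho(p,q),\rho(q,z)\},\qquad\rho(p,q)\le\max\{\rho(p,z),\rho(q,z)\}.\tag{6}$$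

**Step 3: the strong triangle inequality.** This is the main part of (E1), proved also for targets $z\in Z$ because the recursion passes through them.

**Lemma 13.** $e(p,z)\le\max\{e(p,q),e(q,z)\}$ for $p,q\in X$, $z\in\hat X$.

*Proof.* Induction on the rank of $z$ (the rank $\infty$ comes last). We may assume $p\ne q$. Let $i=\Delta(p,q)$, $k=\mathrm{dev}(p,z)$, $k'=\mathrm{dev}(q,z)$, $N=|z|$. As $p,q$ agree below $i$, $\min(k,i)=\min(k',i)$.

*Case $k'<i$.* Then $k=k'$. If $k=N$, both $e(p,z)$ and $e(q,z)$ are $2^{-N}$. Otherwise $\nu_k(p)=\nu_k(q)$, since $k<i$. Then either both values are $2^{-k}$ by the third case, or the second case applies to both with the same $y$. In the latter situation $\rho(p,z)\le\max\{e(p,q),\rho(q,z)\}$ by (6) and (5), and $e(p,y)\le\max\{e(p,q),e(q,y)\}$ by induction. Hence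
$$e(p,z)\le\min\{2^{-k},\max\{e(p,q),\rho(q,z),e(q,y)\}\}\le\max\bigl\{e(p,q),\min\{2^{-k},\max\{\rho(q,z),e(q,y)\}\}\bigr\},$$
and the right side is $\max\{e(p,q),e(q,z)\}$.

*Case $k'\ge i$.* Then $k\ge i$ and $e(p,z)\le2^{-i}$ by (5). If $e(p,q)=2^{-i}$ or $e(q,z)\ge2^{-i}$, we are done. Otherwise $e(p,q)<2^{-i}$ comes from the second case: $\nu_i(p)\subsetneq\nu_i(q)$, with first new entry $y$, and $e(p,q)=\max\{\rho(p,q),e(p,y)\}$. By (5), $2^{-N}\le e(q,z)<2^{-i}$, so $N>i$. Either $k'>i$, and then $\zeta_i=\nu_i(q)$; or $k'=i<N$, and then $e(q,z)<2^{-i}$ forces the second case, so $\nu_i(q)\subsetneq\zeta_i$. In both situations $\nu_i(p)\subsetneq\zeta_i$ with first new entry $y$. So $\nu_i(p)\ne\zeta_i$, hence $k=i$, the second case applies to $(p,z)$, and by (6) and (5)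
$$e(p,z)\le\max\{\rho(p,z),e(p,y)\}\le\max\{\rho(p,q),\rho(q,z),e(p,y)\}\le\max\{e(p,q),e(q,z)\}.\qquad\square$$

**Step 4: the axioms.** We check that Theorem A applies.

**Lemma 14.** The restriction of $e$ to $X\times X$ satisfies (E1)–(E4).

*Proof.* (E1): the inequalities are Lemma 13 and (5), and $e(p,p)=2^{-\infty}=0$. Positivity: let $i=\Delta(p,q)<\infty$. Either $e(p,q)=2^{-i}$, or the second case applies and, by (5),
$$e(p,q)\ge\min\{2^{-i},e(p,y)\}\ge\min\{2^{-i},2^{-|y|}\}>0,\tag{7}$$
where $y\in Z$ is an entry of $\nu_i(q)$.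

(E2): take $q$ with the labels of $p$ and $x_0(q)\ne x_0(p)$; the third case gives $e(p,q)=1$.

(E3): let $\Phi(s,\xi,m)=s_m{}^\frown z$ with $z=(\xi_j,s_j)_{j<\ell}\in Z$. Under the hypotheses of (E3) we have $\mathrm{dev}(a,z)=\ell=|z|$, so $e(a,z)=2^{-\ell}$. Since $\nu_m(a)=s_m\subsetneq\nu_m(b)$ with first new entry $z$, $e(a,b)=\min\{2^{-m},\max\{\rho(a,b),2^{-\ell}\}\}\le2^{-\ell}$.

(E4): take $j\ge J$ with $j\ge|y|$ for all entries $y$ of the labels $\nu_i(q)$, $i<J$; there are finitely many. If $i=\Delta(p,q)<J$, then $e(p,q)\ge2^{-j}$, because $e(p,q)=2^{-i}$ or (7) holds. $\square$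

So by Proposition 4 and Theorem A this $X$ is $T_1$, developable, quasi-metrizable and not non-archimedean quasi-metrizable. Here $d=\max\{D,e\}$, since $\rho\le e$ by (5).

**Step 5: the $e$-balls are clopen.** This is what the labels were made for.

**Lemma 15.** For $p\in X$, $J\in\omega$, the set $H=\{q\in X:e(p,q)\le2^{-J}\}$ is clopen.

*Proof.* Open: if $q\in H$, then $S^d(q,2^{-J})\subset H$ by (E1).

Closed: let $q\in X\setminus H$ and $i=\Delta(p,q)$, which is finite since $p\in H$. Then $2^{-J}<e(p,q)\le2^{-i}$, so $i<J$. Choose $\eta>0$ with $\eta\le2^{-J}$ and: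

* if $\nu_i(q)\subsetneq\nu_i(p)$ with first new entry $y'$, also $\eta\le e(q,y')$ (which is positive by (5));
* if $x_i(p)\ne x_i(q)$, also $\eta\le2^{-c}$ for some $c$ with $x_i(p)|c\ne x_i(q)|c$.

We claim that there is no $z\in\hat X$ with $e(p,z)\le2^{-J}$ and $e(q,z)<\eta$. Applied to $z\in X$ this gives $S^d(q,\eta)\cap H=\emptyset$. Suppose there is such a $z$, and take one of minimal rank. Let $N=|z|$, $k=\mathrm{dev}(p,z)$, $k'=\mathrm{dev}(q,z)$. By (5), $2^{-N}\le e(q,z)<\eta\le2^{-J}<2^{-i}$, so $N>i$. Also $\min(k,i)=\min(k',i)$. We use repeatedly that if $e(p,z)<2^{-k}$ and $k<N$, then the second case applies and $e(p,z)=\max\{\rho(p,z),e(p,y)\}$; likewise for $q$ and $k'$.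

*$k'<i$.* Then $k=k'<N$ and $\nu_k(p)=\nu_k(q)$. As $e(q,z)<2^{-i}<2^{-k}$, the second case applies to $q$, hence to $p$, with the same $y$. Since $e(p,z),e(q,z)<2^{-k}$, we get $e(p,y)\le e(p,z)\le2^{-J}$ and $e(q,y)\le e(q,z)<\eta$. As $y$ has smaller rank than $z$, this contradicts minimality.

From now on $k'\ge i$, hence $k\ge i$.

*$k'>i$ and $k>i$.* Then $\nu_i(p)=\zeta_i=\nu_i(q)$, so $x_i(p)\ne x_i(q)$. But $\xi_i$, of length $N$, is an initial segment of both, and $N>c$ since $2^{-N}<\eta\le2^{-c}$. So $x_i(p)|c=x_i(q)|c$, a contradiction.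

*$k=i$, and either $k'>i$, or $k'=i$ with $\nu_i(p)\subsetneq\nu_i(q)$.* Since $e(p,z)\le2^{-J}<2^{-i}$, we have $\nu_i(p)\subsetneq\zeta_i$. If $k'>i$, then $\zeta_i=\nu_i(q)$. If $k'=i$, then $e(q,z)<2^{-i}$ gives $\nu_i(q)\subsetneq\zeta_i$. So in both situations $\nu_i(p)\subsetneq\nu_i(q)\subset\zeta_i$, and the first entry $y$ beyond $\nu_i(p)$ is the same for $\zeta_i$ and for $\nu_i(q)$. Hence $\max\{\rho(p,z),e(p,y)\}=e(p,z)\le2^{-J}$. By (6) and (5), $\rho(p,q)\le\max\{\rho(p,z),\rho(q,z)\}\le2^{-J}$. So $e(p,q)\le\max\{\rho(p,q),e(p,y)\}\le2^{-J}$, contradicting $q\notin H$.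

*$k'=i$, remaining situations.* Then $\nu_i(q)\subsetneq\zeta_i$, because $e(q,z)<2^{-i}$.

* If $k>i$, then $\zeta_i=\nu_i(p)$, so $\nu_i(q)\subsetneq\nu_i(p)$ and the first new entry is $y'$. So $e(q,y')\le e(q,z)<\eta$, a contradiction.
* If $k=i$, then also $\nu_i(p)\subsetneq\zeta_i$, because $e(p,z)<2^{-i}$. So $\nu_i(p),\nu_i(q)$ are comparable, and $\nu_i(p)\subsetneq\nu_i(q)$ was treated above. If $\nu_i(q)\subsetneq\nu_i(p)$, then $y'$ is also the first entry of $\zeta_i$ beyond $\nu_i(q)$, and $e(q,y')\le e(q,z)<\eta$, a contradiction. If $\nu_i(p)=\nu_i(q)$, the first new entry $y$ of $\zeta_i$ is common, so $e(p,y)\le2^{-J}$ and $e(q,y)<\eta$, contradicting minimality. $\square$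

**Step 6: $X$ is a Tychonoff Moore space.** We produce continuous separating functions. By Lemma 1(ii), $\rho(q,q')\le2^{-M_s}$ implies $V_s(q)=V_s(q')$. As $\rho\le d$, each $V_s$ is constant on $S^d(q,2^{-M_s})$, so $V_s$ is locally constant on $X$. Hence $D(p,\cdot)=\sup_s(V_s(\cdot)-V_s(p))$ is lower semicontinuous, as a supremum of continuous functions. It is upper semicontinuous because $D(p,q')\le D(p,q)+D(q,q')\le D(p,q)+d(q,q')$. So $D(p,\cdot)$ is continuous.

Given $p$ and $J$, let $H=\{q:e(p,q)\le2^{-J}\}$, which is clopen by Lemma 15 and contains $p$. Let $f=\min\{1,2^JD(p,\cdot)\}$ on $H$ and $f=1$ on $X\setminus H$. Then $f$ is continuous, $f(p)=0$, and $f=1$ outside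
$$\{q:e(p,q)\le2^{-J},\ D(p,q)<2^{-J}\}\subset S^d(p,2^{-J+1}).$$
So $X$ is completely regular and $T_1$. Being developable, it is a Tychonoff Moore space.

**Step 7: $X$ is not orthocompact.** This is the last assertion. If the developable $T_1$ space $X$ were orthocompact, it would be non-archimedean quasi-metrizable by Lemma 3, contradicting Theorem A. This proves Theorem B: not every quasi-metrizable developable space is non-archimedean quasi-metrizable, and the implication fails even for Tychonoff Moore spaces. $\square$
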